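\title{Unification in the modal logic $K$ is undecidable}

\begin{abstract}
A modal formula is $K$-unifiable if one of its substitution instances is valid in the basic modal logic $K$. We prove that no algorithm decides $K$-unifiability, even for formulas in one variable. The set of unifiable formulas is $\Sigma^0_1$-complete, the set of admissible rules of $K$ is $\Pi^0_1$-complete, and undecidability persists for every set of formulas between $K$ and the logic of finite frames of out-degree at most $5$. The proof encodes Turing machine computations on grids. Modal formulas cannot state that a closed path returns to its starting point, but a failure to return, however deep in the model it becomes visible, can be certified with six colors by a color reduction of Cole--Vishkin type.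
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Modal formulas are built from variables $x,x_1,x_2,\dots,p,\dots$ by the grammar
\[
\varphi::=x\mid\bot\mid\neg\varphi\mid(\varphi\vee\varphi)\mid\Box\varphi .
\]
The formula $\Diamond\varphi$ abbreviates $\neg\Box\neg\varphi$, and $\top,\wedge,\to,\leftrightarrow$ are the usual abbreviations; an empty disjunction is $\bot$ and an empty conjunction is $\top$. The \emph{modal depth} of a formula is the largest number of nested boxes in it. A formula is \emph{ground} if it contains no variable.

A \emph{frame} is a directed graph $(W,R)$; we write $R(v)=\{z: vRz\}$ for the set of successors of a point $v\in W$. A \emph{model} $(W,R,V)$ is a frame with a valuation $V$, which assigns to each variable $x$ a set $V(x)\subseteq W$. A variable $x$ is true at $v$ if $v\in V(x)$, the Boolean connectives have their usual meaning, and $\Box\varphi$ is true at $v$ if $\varphi$ is true at every point of $R(v)$. We write $v\models\varphi$. The truth of a ground formula at $v$ does not depend on $V$. A formula is \emph{valid on a frame} if it is true at every point under every valuation, and $K$ is the set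 of formulas valid on all frames. We use the textbook fact that $K$ is decidable.

A \emph{$K$-unifier} of a formula $\psi(x_1,\dots,x_n)$ is a tuple of formulas $\varphi_1,\dots,\varphi_n$ with $\psi(\varphi_1,\dots,\varphi_n)\in K$; a formula that has one is \emph{$K$-unifiable}. In other words, one solves the equation $\psi=\top$ among formulas taken up to equivalence in $K$. The following question is posed as open in \cite{UML}.

\begin{quote}
Is there an algorithm that, given a formula $\psi$, decides whether $\psi$ has a $K$-unifier?
\end{quote}

We show that there is none.

\subsection{What a unifier does}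

Call $\psi$ \emph{globally satisfiable} on a frame if some valuation makes $\psi$ true at every point.

\begin{lemma}\label{lem:subst}
\begin{enumerate}
\item[(a)] Every substitution instance of a formula of $K$ is in $K$. If $\varphi_i\leftrightarrow\varphi_i'\in K$ for all $i$, then $\psi(\varphi_1,\dots,\varphi_n)\leftrightarrow\psi(\varphi'_1,\dots,\varphi'_n)\in K$.
\item[(b)] If $\varphi_1,\dots,\varphi_n$ is a $K$-unifier of $\psi$, then replacing every variable in the $\varphi_i$ by $\bot$ gives a ground $K$-unifier of no larger modal depth.
\item[(c)] If a substitution instance of $\psi$ is valid on a frame, then $\psi$ is globally satisfiable on that frame. In particular, a $K$-unifiable formula is globally satisfiable on every frame.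
\end{enumerate}
\end{lemma}

\begin{proof}
Given a model $(W,R,V)$, let $V'(x_i)$ be the set of points at which $\varphi_i$ is true. By induction on $\psi$, the formula $\psi(\varphi_1,\dots,\varphi_n)$ is true at $v$ under $V$ if and only if $\psi$ is true at $v$ under $V'$. This gives (a) and (c). Part (b) follows from (a), applied to $\psi(\varphi_1,\dots,\varphi_n)$ and the substitution of $\bot$ for all variables.
\end{proof}

A ground formula of depth $k$ is evaluated by looking at most $k$ steps ahead in the frame. So a ground unifier is a single local rule that chooses, on all frames at once, a valuation making $\psi$ true everywhere. For instance, $x\leftrightarrow\neg\Box x$ is not unifiable, because on a single reflexive point it says $x\leftrightarrow\neg x$.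

Unification is easy when there are few ground formulas. In classical propositional logic every ground formula is equivalent to $\top$ or $\bot$, so unifiable means satisfiable. The same collapse occurs on frames in which every point has a successor: there $\Box\top$ is true everywhere and $\Box\bot$ nowhere, every ground formula is equivalent to $\top$ or $\bot$, and only $2^n$ substitutions have to be tried. In $K$ the dead ends create infinitely many ground formulas. For $s\ge0$ put
\begin{equation}\label{eq:kappa}
\kappa_s=\Diamond^s\top\wedge\Box^{s+1}\bot .
\end{equation}
This formula is true at $v$ if and only if the longest path starting at $v$ has exactly $s$ edges (paths may repeat points); we then say that $v$ has \emph{height} $s$. The $\kappa_s$ are satisfiable and pairwise incompatible.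

Since $K$ is decidable, the unifiable formulas can be enumerated by trying all substitutions; the question is whether the search can be stopped. One might guess that it can. An undecidability proof would like to write computations on a grid, where moving right and then up leads to the same point as moving up and then right. Ground formulas cannot see such a coincidence: by induction on the formula, a ground formula has the same value at $v$ and at the root of the tree of finite paths starting at $v$, and in a tree no two paths meet. The proof below shows how to do without coincidences.

\subsection{Results}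

Let $\phi_0,\phi_1,\dots$ be the standard enumeration of the partial computable functions, and let
\[
A_0=\{e:\phi_e(e)=0\},\qquad A_1=\{e:\phi_e(e)=1\}.
\]
These sets are \emph{recursively inseparable}: no computable set $S$ has $A_0\subseteq S$ and $A_1\cap S=\emptyset$. Indeed, for such an $S$ take $e$ with $\phi_e(y)=1$ for $y\in S$ and $\phi_e(y)=0$ for $y\notin S$. If $e\in S$ then $e\in A_1$, and if $e\notin S$ then $e\in A_0$; both are contradictory.

\begin{theorem}\label{thm:main}
There is a computable map $e\mapsto\psi_e$ into formulas with $4$ variables such that
\begin{enumerate}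
\item[(i)] if $\phi_e(e)=0$, then $\psi_e$ is $K$-unifiable;
\item[(ii)] if $\phi_e(e)=1$, then $\psi_e$ is not globally satisfiable on some finite frame in which every point has at most $5$ successors; hence $\psi_e$ is not $K$-unifiable.
\end{enumerate}
Consequently $K$-unification is undecidable.
\end{theorem}

The last claim follows at once: if unifiability were decidable, then $\{e:\psi_e\text{ is unifiable}\}$ would be a computable set separating $A_0$ from $A_1$. Nothing is claimed, or needed, for $e\notin A_0\cup A_1$.

Let $\mathrm{Log}_5$ be the set of formulas valid on all finite frames of out-degree at most $5$. For a set $L$ of formulas, an \emph{$L$-unifier} of $\psi(x_1,\dots,x_n)$ is a tuple with $\psi(\varphi_1,\dots,\varphi_n)\in L$. A rule $\psi/\theta$ is \emph{admissible} in $K$ if every substitution that sends $\psi$ into $K$ also sends $\theta$ into $K$. A set is $\Sigma^0_1$ if it is recursively enumerable (r.e.), and $\Pi^0_1$ if its complement is r.e. A \emph{many-one reduction} of $X$ to $Y$ is a total computable $g$ with $n\in X\Leftrightarrow g(n)\in Y$, and a set in one of these two classes is \emph{complete} if every set of the class reduces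 to it.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:main} holds with formulas $\psi'_e$ in one variable.
\item[(b)] For every set $L$ of formulas with $K\subseteq L\subseteq\mathrm{Log}_5$, it is undecidable whether a given one-variable formula has an $L$-unifier. This includes, for each $n\ge5$, the logic of all frames of out-degree at most $n$.
\item[(c)] If $L$ in \textup{(b)} is r.e., for example $L=K$, then the set of $L$-unifiable formulas is $\Sigma^0_1$-complete under many-one reductions, already for one variable.
\item[(d)] The set of admissible rules of $K$ is $\Pi^0_1$-complete. No computable function bounds the modal depth of some unifier of each $K$-unifiable formula.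
\end{enumerate}
\end{theorem}

One variable cannot be lowered to zero: a ground formula is $K$-unifiable exactly when it belongs to $K$.

\subsection{The plan of the proof}

A frame can present an array of points that carry ground labels and are joined by edges pointing right, left, up and down. The labels describe the computation of a machine $M_e$ that halts in state $q_0$ if $\phi_e(e)=0$ and in state $q_1$ if $\phi_e(e)=1$. The formula $\psi_e$ says: a signal $p$ starts at every point labeled as the origin, and it moves right or up until it meets a fault.

If $M_e$ halts in $q_1$, its computation fills a finite rectangle without faults. On this frame the signal has nowhere to go, so $\psi_e$ is not globally satisfiable. If $M_e$ halts in $q_0$, then for some $N$ no faultless array can be continued for $N$ steps, and we substitute for $p$ the statement that a fault is reachable within $N$ steps to the right and $N$ steps up. The variable $p$ stands in for the number $N$, which is unknown when $\psi_e$ is written.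

The unifier must work on all frames, including those that only imitate a grid. An imitation is harmless if every closed path such as right--left or right--up--left--down ends at a point that \emph{looks like} its start, to a depth $k$ that grows with $N$: then an array can still be extracted (Section~\ref{sec:detect}). So a closed path whose ends look different to depth $k$ must count as a fault. A ground formula $\beta_k$ says this, but it cannot be part of $\psi_e$, since $k$ is unknown too. We need one formula with boundedly many variables which has an instance implied by $\beta_k$ for every $k$, and which no valuation makes true on a genuine grid. Section~\ref{sec:color} constructs it; this is the central step and it does not depend on the encoding of machines. Sections~\ref{sec:tiles} and~\ref{sec:grid} set up the encoding and prove (ii), Section~\ref{sec:unifier} proves (i), and Sections~\ref{sec:one} and~\ref{sec:cons} prove Theorem~\ref{thm:more}.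

\section{Types and definable relations}\label{sec:types}

The phrase ``looks like, to depth $k$'' has a precise form. For a point $v$ of a frame let
\[
\mathrm{tp}_0(v)=\emptyset,\qquad \mathrm{tp}_{k+1}(v)=\{\mathrm{tp}_k(z):z\in R(v)\}.
\]
The \emph{$k$-type} $\mathrm{tp}_k(v)$ lies in the finite set $\mathrm{Tp}_k$, where $\mathrm{Tp}_0=\{\emptyset\}$ and $\mathrm{Tp}_{k+1}$ is the power set of $\mathrm{Tp}_k$. For example, $\mathrm{tp}_1$ tells whether $v$ is a dead end, and $\mathrm{tp}_2$ tells in addition whether all, some or none of the successors of $v$ are dead ends. We write $v\equiv_kv'$ for $\mathrm{tp}_k(v)=\mathrm{tp}_k(v')$; the two points may lie in different frames. By definition,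
\begin{equation}\label{eq:forth}
v\equiv_{k+1}v'\text{ and }z\in R(v)\quad\Longrightarrow\quad z\equiv_kz'\text{ for some }z'\in R(v').
\end{equation}
Define ground formulas $\chi^k_\sigma$ of depth at most $k$, for $\sigma\in\mathrm{Tp}_k$, by
\[
\chi^0_\emptyset=\top,\qquad \chi^{k+1}_\sigma=\bigwedge_{s\in\sigma}\Diamond\chi^k_s\ \wedge\ \Box\bigvee_{s\in\sigma}\chi^k_s .
\]

\begin{lemma}\label{lem:types}
\begin{enumerate}
\item[(a)] $v\models\chi^k_\sigma$ if and only if $\mathrm{tp}_k(v)=\sigma$.
\item[(b)] If $v\equiv_kv'$, then $v$ and $v'$ satisfy the same ground formulas of depth at most $k$, and $v\equiv_jv'$ for all $j\le k$.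
\item[(c)] Every ground formula of depth at most $k$ is equivalent in $K$ to a disjunction of formulas $\chi^k_\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By induction on $k$: the first conjunct of $\chi^{k+1}_\sigma$ says $\sigma\subseteq\mathrm{tp}_{k+1}(v)$ and the second says $\mathrm{tp}_{k+1}(v)\subseteq\sigma$.

(b) We prove the first claim by induction on $k$. A ground formula of depth $0$ is a Boolean combination of $\bot$. A ground formula of depth at most $k+1$ is a Boolean combination of $\bot$ and formulas $\Diamond\varphi$ with $\varphi$ of depth at most $k$; if $v\equiv_{k+1}v'$, then $\Diamond\varphi$ passes from $v$ to $v'$ by \eqref{eq:forth} and the induction hypothesis, and back by symmetry. The second claim follows by applying the first to the formulas $\chi^j_\sigma$.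

(c) By (a) and (b), $\varphi$ is equivalent to the disjunction of the $\chi^k_\sigma$ over the $k$-types $\sigma$ of points satisfying $\varphi$.
\end{proof}

A \emph{definable relation} $\mathcal R$ assigns to every frame $(W,R)$ a binary relation on $W$, again written $\mathcal R$, for which there is a formula $\langle\mathcal R\rangle x$ in the single variable $x$ such that, in every model, $v\models\langle\mathcal R\rangle x$ if and only if $x$ is true at some point of $\mathcal R(v)$. Substituting $\varphi$ for $x$ gives a formula $\langle\mathcal R\rangle\varphi$, which is true at $v$ if and only if $\varphi$ is true at some point of $\mathcal R(v)$. It is ground when $\varphi$ is, and it is monotone: $\varphi\to\varphi'\in K$ implies $\langle\mathcal R\rangle\varphi\to\langle\mathcal R\rangle\varphi'\in K$. For ground $\alpha,\alpha'$, the set of edges from a point satisfying $\alpha$ to a point satisfying $\alpha'$ is definable by $\alpha\wedge\Diamond(\alpha'\wedge x)$. A finite union of definable relations is definable by the disjunction, and the composition ``first $\mathcal R$, then $\mathcal S$'' by $\langle\mathcal R\rangle\langle\mathcal S\rangle x$.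

\section{Certifying a difference with six colors}\label{sec:color}

Throughout this section $\mathcal R$ is a fixed definable relation. Later, $\mathcal R(v)$ will be the set of endpoints of certain paths from $v$ that are closed in a grid.

A \emph{ground coloring} $\gamma$ with colors in a finite set $C$ is a family of ground formulas $[\gamma=c]$, $c\in C$, such that every point $v$ of every frame satisfies exactly one of them; the corresponding $c$ is $\gamma(v)$. By Lemma~\ref{lem:types}(a), $\mathrm{tp}_k$ is a ground coloring. Any finitely valued function of $v$ that is determined by the truth values at $v$ of finitely many ground formulas is a ground coloring, its fibers being Boolean combinations of these formulas. A point $v$ is \emph{$\gamma$-unstable} if $\gamma(z)\ne\gamma(v)$ for some $z\in\mathcal R(v)$. This is expressed by the ground formula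
\[
\beta_\gamma=\bigvee_{c\in C}\big([\gamma=c]\wedge\langle\mathcal R\rangle\neg[\gamma=c]\big).
\]
For $\gamma=\mathrm{tp}_k$ we say \emph{$k$-unstable} and write $\beta_k$. A point $v$ that is not $k$-unstable is \emph{$k$-stable}: it has $z\equiv_kv$ for all $z\in\mathcal R(v)$.

We want to replace $\beta_k$, whose size grows with $k$, by a fixed formula. The natural candidate says that some variable changes its value along an $\mathcal R$-edge:
\[
\mathsf{Diff}(x_1,x_2,x_3)=\bigvee_{i=1}^3\big((x_i\wedge\langle\mathcal R\rangle\neg x_i)\vee(\neg x_i\wedge\langle\mathcal R\rangle x_i)\big).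
\]
This certificate cannot be forged: if $\mathcal R(v)\subseteq\{v\}$, then $\mathsf{Diff}$ is false at $v$ under every valuation. The question is whether it can be issued to all $k$-unstable points at once.

\begin{example}\label{ex:parity}
Take $\mathcal R=R$ and consider only heights. A point of height $s\ge1$ has a successor of height $s-1$, namely the second point of a longest path. Fix $k$ and let $\xi$ be the disjunction of the $\kappa_s$ over even $s\le k$. Then $\kappa_s\to(\xi\wedge\Diamond\neg\xi)\vee(\neg\xi\wedge\Diamond\xi)$ is in $K$ for all $1\le s\le k$. One variable certifies a difference that becomes visible only at depth about $k$; the parameter $k$ has moved from the formula into the substitution. The coloring by heights has been reduced to two colors, and each point still has a successor of another color.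
\end{example}

Types are not arranged in a line as heights are, and parity is not available. Moreover, one cannot keep all differences. On the frame with points $0,\dots,n$ and edges $i\to j$ for $i>j$, point $i$ has height $i$, so all points have different $(n+1)$-types, and a coloring that separates each point from \emph{all} its successors needs $n+1$ colors. But instability asks only that $v$ be separated from \emph{one} point $z\in\mathcal R(v)$. So let $v$ choose one such $z$, write both colors in binary, and remember only a position at which they differ and its own digit at that position.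

\begin{example}\label{ex:cv}
Let $\mathcal R$ be a path $v_0\to v_1\to v_2\to v_3\to v_4$, colored by strings of $4$ bits. Each point records the first position at which its color differs from the next one, and its own digit there; the last point uses position $1$.
\[
\begin{array}{c|ccccc}
 & v_0&v_1&v_2&v_3&v_4\\\hline
\text{old color}&0110&0111&1111&1011&0110\\
\text{new color}&(4,0)&(1,0)&(2,1)&(1,1)&(1,0)
\end{array}
\]
Consecutive new colors differ: either the positions differ, or, as for $v_3$ and $v_4$, the positions agree and then the digits differ by the choice made at the earlier point. The $16$ possible old colors are replaced by $8$ possible new ones.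
\end{example}

\begin{lemma}[Six colors]\label{lem:six}
For every ground coloring $\gamma_0$ there is a ground coloring $\gamma$ with colors in $\{0,\dots,5\}$ such that, in every frame, every $\gamma_0$-unstable point is $\gamma$-unstable.
\end{lemma}

\begin{proof}
It suffices to show: for a ground coloring $\gamma$ with $n\ge7$ colors there is a ground coloring $\gamma'$ with fewer than $n$ colors such that $\gamma$-unstable points are $\gamma'$-unstable. Iterating this from $\gamma_0$ ends with at most six colors, which we rename.

Identify the colors of $\gamma$ with distinct $0/1$-strings of length $a=\lceil\log_2n\rceil$ and order them linearly. For a point $v$ let $S(v)=\{\gamma(z):z\in\mathcal R(v)\}\setminus\{\gamma(v)\}$. If $S(v)\ne\emptyset$, let $s(v)=\min S(v)$ and let $i(v)$ be the first position at which the strings $s(v)$ and $\gamma(v)$ differ. If $S(v)=\emptyset$, let $i(v)=1$. Put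
\[
\gamma'(v)=\big(i(v),\ \text{the digit of }\gamma(v)\text{ at position }i(v)\big).
\]
The minimum makes the choice of $s(v)$ definable: $\gamma(v)$ and $S(v)$, and with them $\gamma'(v)$, are determined by the truth values at $v$ of the ground formulas $[\gamma=c]$ and $\langle\mathcal R\rangle[\gamma=c]$. So $\gamma'$ is a ground coloring with at most $2a$ colors.

Let $v$ be $\gamma$-unstable. Then $S(v)\neq\emptyset$; take $z\in\mathcal R(v)$ with $\gamma(z)=s(v)$. If $\gamma'(z)=\gamma'(v)$, then $i(z)=i(v)$, and the strings $\gamma(z)=s(v)$ and $\gamma(v)$ have the same digit at position $i(v)$, contrary to the definition of $i(v)$. So $v$ is $\gamma'$-unstable.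

Finally $2a<n$. For $n=7,8$ we have $2a=6$. For $n\ge9$ we have $a\ge4$, hence $2a\le2^{a-1}$, and $2^{a-1}<n$ by the definition of $a$.
\end{proof}

The iteration stops at six because $2\lceil\log_26\rceil=6$.

\begin{corollary}\label{cor:diff}
For every $k$ there are ground formulas $\xi_1,\xi_2,\xi_3$ with $\beta_k\to\mathsf{Diff}(\xi_1,\xi_2,\xi_3)\in K$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:six} to $\gamma_0=\mathrm{tp}_k$ and let $\xi_i$ say that the $i$-th binary digit of $\gamma(v)\in\{0,\dots,5\}$ is $1$. If $v\models\beta_k$, then $\gamma(z)\ne\gamma(v)$ for some $z\in\mathcal R(v)$, so some $\xi_i$ has different values at $v$ and $z$.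
\end{proof}

\section{Computations as patches of tiles}\label{sec:tiles}

This section is purely combinatorial. We turn a machine into a finite set of tiles such that halting in $q_1$ yields a finished rectangle, while halting in $q_0$ rules out every rectangle that is finished or large in each direction.

\subsection{The machine and its local rule}

From $e$ we compute a deterministic Turing machine $M=M_e$ with the following properties. Its tape has cells $1,2,\dots$, and it starts on the blank tape at cell $1$ in state $q_s$. At each step it moves left or right, and it never moves left from cell $1$. It has two halting states $q_0,q_1$, both different from $q_s$. It halts in $q_0$ if $\phi_e(e)=0$, halts in $q_1$ if $\phi_e(e)=1$, and otherwise never halts. Let $Q$ be the set of states, $\Gamma$ the tape alphabet with blank $\mathsf B$, and $\delta$ the transition function, defined on all pairs with a non-halting state. Let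
\[
\Delta=\Gamma\cup(Q\times\Gamma)\cup\{\#\},\qquad\mathsf q=(q_s,\mathsf B),
\]
where $\#$ is a new symbol, the wall. Elements of $Q\times\Gamma$ are \emph{heads}. A head $(q,\alpha)$ with $\delta(q,\alpha)=(q',\beta,D)$ \emph{writes} $\beta$ and \emph{moves} in direction $D$ \emph{into} state $q'$.

Let $c_{i,j}\in\Delta$ be the content of cell $i\ge1$ at time $j$, the scanned cell being recorded as the pair of state and symbol, and let $c_{0,j}=\#$. The scanned cell at time $j$ is $n_j$; it satisfies $1\le n_j\le j+1$.

The next content of a cell depends on the cell and its two neighbors, through a partial map $\rho:\Delta^3\rightharpoonup\Delta$. It is undefined at $(a,b,c)$ if one of the entries is a head in a halting state, or if at least two of the three entries are heads. Otherwise: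
\begin{itemize}
\item if no entry is a head, $\rho(a,b,c)=b$;
\item if $b$ is a head that writes $\beta$, then $\rho(a,b,c)=\beta$;
\item if $a$ is a head moving right into $q'$, or $c$ is a head moving left into $q'$, then $\rho(a,b,c)=(q',b)$ for $b\in\Gamma$, and $\rho(a,b,c)$ is undefined for $b=\#$;
\item if $a$ is a head moving left, or $c$ is a head moving right, then $\rho(a,b,c)=b$.
\end{itemize}
Three properties are read off from this list.
\begin{enumerate}
\item[(R1)] $\rho(a,\#,c)$, if defined, equals $\#$.
\item[(R2)] Replacing a non-head $a$ or a non-head $c$ by another non-head changes neither the value nor the definedness of $\rho(a,b,c)$.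
\item[(R3)] If the state at time $j$ is not halting, then $\rho(c_{i-1,j},c_{i,j},c_{i+1,j})=c_{i,j+1}$ for all $i\ge1$.
\end{enumerate}

\subsection{Tiles and patches}

A tile is a window of three consecutive cells together with a row type $\nu$, where $0,1,2$ mean bottom, middle and top. Storing the window turns the three-cell rule $\rho$ into constraints on pairs of adjacent tiles. The set $\mathcal T$ of \emph{tiles} consists of the tuples $(a,b,c,\nu)\in\Delta^3\times\{0,1,2\}$ such that
\begin{itemize}
\item if $\nu=0$, then $(a,b,c)$ is one of
\[
(\#,\#,\mathsf q),\ (\#,\mathsf q,\mathsf B),\ (\mathsf q,\mathsf B,\mathsf B),\ (\mathsf B,\mathsf B,\mathsf B),\ (\mathsf q,\mathsf B,\#),\ (\mathsf B,\mathsf B,\#),\ (\mathsf B,\#,\#);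
\]
\item if $\nu=2$, then $b$ is not a head in a state other than $q_1$.
\end{itemize}
The \emph{origin tile} is $O=(\#,\#,\mathsf q,0)$. The tiles that demand a right neighbor and those that demand an upper neighbor form the sets
\[
\mathcal T_r=\{(a,b,c,\nu)\in\mathcal T:(b,c)\ne(\#,\#)\},\qquad\mathcal T_u=\{(a,b,c,\nu)\in\mathcal T:\nu\ne2\}.
\]
For tiles $\tau=(a,b,c,\nu)$ and $\tau'=(a',b',c',\nu')$ define
\begin{itemize}
\item $(\tau,\tau')\in C_r$ if $a'=b$, $b'=c$ and $\nu'=\nu$;
\item $(\tau,\tau')\in C_u$ if $\nu\in\{0,1\}$, $\nu'\in\{1,2\}$, $\rho(a,b,c)$ is defined and equal to $b'$, and $(b,c)=(\#,\#)\Leftrightarrow(b',c')=(\#,\#)$.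
\end{itemize}
The borders are therefore straight:
\begin{equation}\label{eq:borders}
\begin{aligned}
(\tau,\tau')\in C_r&\ \Longrightarrow\ (\tau\in\mathcal T_u\Leftrightarrow\tau'\in\mathcal T_u),\\
(\tau,\tau')\in C_u&\ \Longrightarrow\ (\tau\in\mathcal T_r\Leftrightarrow\tau'\in\mathcal T_r).
\end{aligned}
\end{equation}

Intervals $[m,n]$ are intervals of integers. A \emph{patch} is a map $\pi:[0,w]\times[0,h]\to\mathcal T$ such that $\pi(0,0)=O$; for $i<w$, $\pi(i,j)\in\mathcal T_r$ and $(\pi(i,j),\pi(i+1,j))\in C_r$; and for $j<h$, $\pi(i,j)\in\mathcal T_u$ and $(\pi(i,j),\pi(i,j+1))\in C_u$. It is \emph{closed on the right} if $\pi(w,j)\notin\mathcal T_r$ for all $j$, and \emph{closed at the top} if $\pi(i,h)\notin\mathcal T_u$ for all $i$. A patch is \emph{complete} if it is closed on the right and at the top. It is \emph{$N$-maximal} if $w,h\le N$, it is closed on the right or $w=N$, and it is closed at the top or $h=N$. An $N$-maximal patch is what one obtains by supplying every demanded neighbor for up to $N$ steps in each direction.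

\begin{example}
Let $\Gamma=\{\mathsf B\}$ and let $\mathsf q$ write $\mathsf B$ and move right into $q_1$. The middle entries
\[
\begin{array}{c|ccccc}
j=1&\#&\mathsf B&(q_1,\mathsf B)&\mathsf B&\#\\
j=0&\#&\mathsf q&\mathsf B&\mathsf B&\#
\end{array}
\]
with walls added on both sides to fill the windows, $\nu=0$ in row $0$ and $\nu=2$ in row $1$, give a complete patch with $w=4$, $h=1$. If $\mathsf q$ moves into $q_0$ instead, the upper row contains $(q_0,\mathsf B)$. It cannot be a top row, since $(\mathsf B,(q_0,\mathsf B),\mathsf B,2)$ is not a tile, and no row fits above it, since $\rho$ is undefined on this window.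
\end{example}

\begin{lemma}\label{lem:patch}
\begin{enumerate}
\item[(a)] If $M$ halts in $q_1$, there is a complete patch with $w\ge1$.
\item[(b)] If $M$ halts in $q_0$ after $t$ steps, there is no $N$-maximal patch for $N=2t+3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $M$ halt in $q_1$ after $t$ steps; $t\ge1$ since $q_s\neq q_1$. Let $w=t+3$ and $h=t$. Put $b_{i,j}=c_{i,j}$ for $0\le i<w$ and $b_{-1,j}=b_{w,j}=b_{w+1,j}=\#$, and let
\[
\pi(i,j)=(b_{i-1,j},b_{i,j},b_{i+1,j},\nu_j),\qquad \nu_0=0,\quad\nu_t=2,\quad\nu_j=1\ \ (0<j<t).
\]
These are tiles: the middle entries of row $0$ are $\#\,\mathsf q\,\mathsf B^{t+1}\#$, whose windows are on the list, and the only head in row $t$ is in state $q_1$. The windows overlap as $C_r$ requires. The pair $(b_{i,j},b_{i+1,j})$ equals $(\#,\#)$ exactly for $i=w$, and $\nu_j=2$ exactly for $j=h$; this gives the conditions on $\mathcal T_r$ and $\mathcal T_u$, completeness, and the last clause of $C_u$. It remains to see that $\rho$ sends the window of $\pi(i,j)$ to $b_{i,j+1}$ for $j<t$. At such a time the state is not halting and $n_j\le t<w-1$. In column $w$ the window $(c_{w-1,j},\#,\#)$ has no head, so $\rho$ gives $\#$.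 In column $0$ the window is $(\#,\#,c_{1,j})$; if $c_{1,j}$ is a head, it moves right, so $\rho$ is defined and gives $\#$. In columns $1,\dots,w-1$ we apply (R3), using (R2) in column $w-1$, where $\#$ stands in place of the non-head $c_{w,j}$.

(b) Suppose that $\pi$ on $[0,w]\times[0,h]$ is $N$-maximal, and let $b_{i,j}$ be the middle entry of $\pi(i,j)$. We show that the patch displays the true head at every time up to $\min(h,t)$, and that it can therefore neither stop nor continue. By $C_r$, the first entry of $\pi(i,j)$ is $b_{i-1,j}$ if $i\ge1$, and the third entry is $b_{i+1,j}$ if $i<w$. By $C_u$, for $j<h$ the map $\rho$ is defined on every window of row $j$ and gives the middle entry above it. Since $O\in\mathcal T_r$, a patch with $w=0$ is not closed on the right; so $w\ge1$.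

\emph{Row $0$.} All its tiles have $\nu=0$. On the list of bottom windows, $(\#,\#,\mathsf q)$ must be followed by $(\#,\mathsf q,\mathsf B)$, then by $(\mathsf q,\mathsf B,\mathsf B)$ or $(\mathsf q,\mathsf B,\#)$; a window ending in $\mathsf B,\mathsf B$ is followed by $(\mathsf B,\mathsf B,\mathsf B)$ or $(\mathsf B,\mathsf B,\#)$, and one ending in $\mathsf B,\#$ by $(\mathsf B,\#,\#)$. The last window gives a tile outside $\mathcal T_r$, so it occurs only in column $w$. Hence $b_{i,0}=c_{i,0}$ for $0\le i<w$ and $b_{w,0}\in\{c_{w,0},\#\}$.

\emph{Case 1: $b_{w,0}=\#$.} Then $w\ge2$, as $b_{1,0}=\mathsf q$. We claim that for all $j\le\min(h,t)$,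
\[
b_{w,j}=\#,\qquad b_{i,j}=c_{i,j}\ \ (0\le i<w),\qquad n_j<w .
\]
This holds for $j=0$. Assume it for some $j<\min(h,t)$. Columns $0$ and $w$ keep the middle entry $\#$ by (R1). For $1\le i\le w-1$ the window of $\pi(i,j)$ is $(c_{i-1,j},c_{i,j},c_{i+1,j})$, except that for $i=w-1$ the third entry is $\#$ in place of $c_{w,j}$, which is a non-head because $n_j<w$. By (R2) and (R3), $b_{i,j+1}=c_{i,j+1}$. We have $n_{j+1}\le n_j+1\le w$. If $n_{j+1}=w$, then $c_{w-1,j}$ is a head moving right, and the window of $\pi(w,j)$ has this head as first entry and $\#$ as middle entry. Then $\rho$ is undefined on it, whatever the third entry is, a contradiction.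

\emph{Case 2: $b_{w,0}\ne\#$.} Then $\pi(w,0)\in\mathcal T_r$, so $w=N$, and $b_{i,0}=c_{i,0}$ for all $i\le N$. Now the third entries in column $N$ are not controlled, and one column may be lost per row. We claim that $b_{i,j}=c_{i,j}$ for $0\le i\le N-j$ and $j\le\min(h,t)$. In the step from $j$ to $j+1$, column $0$ keeps $\#$ by (R1), and for $1\le i\le N-j-1$ the window of $\pi(i,j)$ is $(c_{i-1,j},c_{i,j},c_{i+1,j})$, so (R3) applies. The head stays in the controlled region, since $n_j\le t+1\le N-t\le N-j$.

In both cases $n_j\le w$ and $b_{n_j,j}=c_{n_j,j}$ is the head of $M$ at time $j$, for all $j\le\min(h,t)$. If $h\le t$, then $h<N$, so the patch is closed at the top and $\pi(n_h,h)$ has $\nu=2$; but its middle entry is a head whose state is $q_0$ or non-halting, which a top tile does not allow. If $h>t$, then $\rho$ must be defined on the window of $\pi(n_t,t)$, whose middle entry is a head in state $q_0$. Both alternatives are contradictory.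
\end{proof}

Case 1 explains why $\rho$ is undefined when a head runs into the wall. If the wall could absorb the head, a narrow patch could lose the computation and be closed by a top row without a head, whatever $M$ does later.

\section{Grids in $K$ and the formula $\psi_e$}\label{sec:grid}

\subsection{Labels and directions}

We have one relation $R$ and want no variables in the description of tiles and directions. Heights provide ground names: a point is named $s$ by giving it a successor of height $s$. To tell the four directions apart, each point also carries its coordinates modulo $3$.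

A \emph{label} is a pair $(\tau,\mathbf n)\in\mathcal T\times\mathbb Z_3^2$ of a tile and a position. Number the labels $1,\dots,T$, identify them with their numbers, and write $\mathrm{pos}(s)$ for the position of $s$. With $\kappa_s$ as in \eqref{eq:kappa}, let
\[
\mu=T+2,\qquad\lambda_s=\Diamond^{T+2}\top\wedge\Diamond\kappa_s\wedge\bigwedge_{1\le s'\le T,\ s'\ne s}\neg\Diamond\kappa_{s'}\qquad(1\le s\le T).
\]
These formulas are ground, pairwise incompatible, and of depth at most $\mu$. A point is \emph{labeled} $s$ if it satisfies $\lambda_s$, and its \emph{tile} is then the first component of $s$. The conjunct $\Diamond^{T+2}\top$ keeps the auxiliary points of small height, which serve as names, from being labeled themselves. For $\tau\in\mathcal T$ and $S\subseteq\mathcal T$ let $\lambda_\tau=\bigvee_{\mathbf n}\lambda_{(\tau,\mathbf n)}$ and $\lambda_S=\bigvee_{\tau\in S}\lambda_\tau$.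

Let $\mathbf e_r=(1,0)$, $\mathbf e_l=(-1,0)$, $\mathbf e_u=(0,1)$, $\mathbf e_d=(0,-1)$. These are four distinct elements of $\mathbb Z_3^2$; modulo $2$, opposite directions would coincide. For $D\in\{r,l,u,d\}$ let $R_D$ consist of the edges $vRz$ with $v,z$ both labeled and the position of $z$ equal to that of $v$ plus $\mathbf e_D$. It is definable by
\[
\langle D\rangle x=\bigvee\{\lambda_s\wedge\Diamond(\lambda_{s'}\wedge x):\mathrm{pos}(s')=\mathrm{pos}(s)+\mathbf e_D\}.
\]
For a word $\alpha=D_1\cdots D_m$ let $R_\alpha$ be the composition ``first $R_{D_1}$, then $R_{D_2}$, \dots''; for the empty word $\varepsilon$, $R_\varepsilon$ is the identity. From now on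
\[
\mathcal R=R_{rl}\cup R_{lr}\cup R_{du}\cup R_{ruld},
\]
defined by $\langle\mathcal R\rangle x=\langle r\rangle\langle l\rangle x\vee\langle l\rangle\langle r\rangle x\vee\langle d\rangle\langle u\rangle x\vee\langle r\rangle\langle u\rangle\langle l\rangle\langle d\rangle x$, and $\beta_\gamma$, $\beta_k$, $\mathsf{Diff}$ refer to this relation. The four words describe closed paths in a grid; they are the ones used in Lemmas~\ref{lem:right} and~\ref{lem:square}.

\subsection{Faults}

Some faults are visible at bounded depth: a demanded neighbor is missing, two adjacent tiles do not match, or a path $r$, $ru$ or $rul$ cannot be continued on its way back to the start. They are collected in the ground formula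
\[
\begin{aligned}
\mathsf{Str}={}&(\lambda_{\mathcal T_r}\wedge\neg\langle r\rangle\top)\vee(\lambda_{\mathcal T_u}\wedge\neg\langle u\rangle\top)\\
&\vee\bigvee_{(\tau,\tau')\notin C_r}(\lambda_\tau\wedge\langle r\rangle\lambda_{\tau'})\ \vee\bigvee_{(\tau,\tau')\notin C_u}(\lambda_\tau\wedge\langle u\rangle\lambda_{\tau'})\\
&\vee\langle r\rangle\neg\langle l\rangle\top\ \vee\ \langle r\rangle\langle u\rangle\neg\langle l\rangle\top\ \vee\ \langle r\rangle\langle u\rangle\langle l\rangle\neg\langle d\rangle\top .
\end{aligned}
\]
The remaining faults, failures to return, enter through a parameter $\theta$. With $E=\mathsf{Str}\vee\theta$ put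
\[
\mathrm{Fault}[\theta]=E\vee\langle r\rangle E\vee\langle r\rangle\langle u\rangle E\vee\langle r\rangle\langle u\rangle\langle l\rangle E .
\]
Thus $\mathrm{Fault}[\theta]$ is false at $v$ if and only if $\mathsf{Str}$ and $\theta$ are false at every point of $R_\alpha(v)$ for $\alpha\in\{\varepsilon,r,ru,rul\}$, that is, at every corner met while walking around the unit square from $v$. For $N\geq0$ let
\[
\mathrm{Reach}_N[\varphi]=\bigvee_{0\le i,j\le N}\langle r\rangle^i\langle u\rangle^j\varphi .
\]
Both operators are monotone: $\theta\to\theta'\in K$ implies $\mathrm{Fault}[\theta]\to\mathrm{Fault}[\theta']\in K$, and the same holds for $\mathrm{Reach}_N$. Moreover,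
\begin{equation}\label{eq:reach}
\mathrm{Reach}_N[\varphi]\to\varphi\vee\langle r\rangle\mathrm{Reach}_N[\varphi]\vee\langle u\rangle\mathrm{Reach}_N[\varphi]\ \in K .
\end{equation}
Indeed, the disjunct with indices $i,j$ is $\langle r\rangle$ applied to the disjunct $i-1,j$ if $i>0$; it is $\langle u\rangle$ applied to the disjunct $0,j-1$ if $i=0<j$; and it is $\varphi$ if $i=j=0$.

The formula of Theorem~\ref{thm:main} has the variables $p,x_1,x_2,x_3$:
\[
\psi_e=(\lambda_O\to p)\ \wedge\ \big(p\to\mathrm{Fault}[\mathsf{Diff}(x_1,x_2,x_3)]\vee\langle r\rangle p\vee\langle u\rangle p\big).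
\]
It is computed from the finite description of $M_e$, without running the machine.

\subsection{The frame of a complete patch}

\begin{lemma}\label{lem:frame}
Suppose that there is a complete patch $\pi$ on $[0,w]\times[0,h]$ with $w\ge1$. Then there is a finite frame $\mathfrak F$ of out-degree at most $5$ with distinct \emph{grid points} $g_{i,j}$, $(i,j)\in[0,w]\times[0,h]$, such that
\begin{enumerate}
\item[(a)] $g_{0,0}\models\lambda_O$;
\item[(b)] $R_r(g_{i,j})\subseteq\{g_{i+1,j}\}$ and $R_u(g_{i,j})\subseteq\{g_{i,j+1}\}$, and these sets are empty for $i=w$ and $j=h$, respectively;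
\item[(c)] $\mathcal R(y)\subseteq\{y\}$ for every point $y$;
\item[(d)] under any valuation, if $\theta$ is false at all grid points, then so is $\mathrm{Fault}[\theta]$.
\end{enumerate}
\end{lemma}

\begin{proof}
The points are the $g_{i,j}$ and $a_0,\dots,a_T$. The edges are $a_s\to a_{s-1}$ for $s\ge1$; $g_{i,j}\to g_{i',j'}$ whenever $|i-i'|+|j-j'|=1$; and $g_{i,j}\to a_{s(i,j)}$, where $s(i,j)$ is the label $(\pi(i,j),(i\bmod3,j\bmod3))$. A grid point has at most $4+1$ successors.

The point $a_s$ has height $s\le T$, so it fails $\Diamond^{T+2}\top$ and is unlabeled. Since $w\ge1$, each grid point has a horizontal neighbor and can alternate with it forever; so it satisfies $\Diamond^{T+2}\top$ and no $\kappa_s$. Hence the only successor of $g_{i,j}$ that satisfies some $\kappa_s$ is $a_{s(i,j)}$, and $g_{i,j}$ is labeled $s(i,j)$. This gives (a).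

The labeled successors of $g_{i,j}$ are its grid neighbors, whose positions differ from that of $g_{i,j}$ by the four distinct vectors $\mathbf e_D$. So $R_D(g_{i,j})$ consists of the neighbor in direction $D$ if there is one and is empty otherwise, and $R_D(a_s)=\emptyset$. This gives (b), and also (c), because the vectors along each of $rl$, $lr$, $du$, $ruld$ add up to $0$ in $\mathbb Z^2$.

The formula $\mathsf{Str}$ is false at $g_{i,j}$. Its first two disjuncts fail because, by completeness, $\pi(i,j)\in\mathcal T_r$ implies $i<w$ and $\pi(i,j)\in\mathcal T_u$ implies $j<h$. The next two fail because $\pi$ respects $C_r$ and $C_u$. The last three fail because $g_{i+1,j}$ and $g_{i+1,j+1}$, when they exist, have left neighbors, and $g_{i,j+1}$ has a lower neighbor. Since each $R_\alpha$ leads from grid points to grid points, (d) follows.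
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Let $\phi_e(e)=1$. By Lemma~\ref{lem:patch}(a) the frame $\mathfrak F$ of Lemma~\ref{lem:frame} exists. Suppose that a valuation makes $\psi_e$ true at all its points. By (c), $\mathsf{Diff}$ is false everywhere, so by (d) $\mathrm{Fault}[\mathsf{Diff}]$ is false at all grid points. By (a), $p$ is true at $g_{0,0}$. Take a grid point $g_{i,j}\models p$ with $i+j$ maximal. The second conjunct of $\psi_e$ gives $g_{i,j}\models\langle r\rangle p\vee\langle u\rangle p$, so by (b) $p$ is true at a grid point $g_{i+1,j}$ or $g_{i,j+1}$, contrary to maximality. So $\psi_e$ is not globally satisfiable on $\mathfrak F$, and it is not unifiable by Lemma~\ref{lem:subst}(c).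
\end{proof}

\section{Extracting a patch from a faultless frame}\label{sec:detect}

We now show that near an origin without faults an arbitrary frame contains a patch. In such a frame a point may have many $r$-successors, and paths $ru$ and $ur$ from the same point need not meet. We prove instead that their endpoints have the same type, at the cost of one or two levels of depth.

Fix $k\ge\mu+2$ and a frame. A point $v$ is \emph{clean} if $\mathrm{Fault}[\beta_k]$ is false at $v$: all points of $R_\alpha(v)$, $\alpha\in\{\varepsilon,r,ru,rul\}$, are $k$-stable and fail $\mathsf{Str}$. First, points of the same type can copy each other's moves.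

\begin{lemma}\label{lem:copy}
If $v\equiv_{m+1}v'$ with $m\ge\mu$ and $z\in R_D(v)$, then $z'\equiv_mz$ for some $z'\in R_D(v')$.
\end{lemma}

\begin{proof}
By \eqref{eq:forth} there is $z'\in R(v')$ with $z'\equiv_mz$. The formulas $\lambda_s$ have depth at most $\mu\le m$, so by Lemma~\ref{lem:types}(b) $v'$ has the label of $v$ and $z'$ has the label of $z$. Hence $z'\in R_D(v')$.
\end{proof}

\begin{lemma}\label{lem:right}
If $v$ is clean and $y,y'\in R_r(v)$, then $y\equiv_{k-1}y'$.
\end{lemma}

\begin{proof}
As $v\not\models\langle r\rangle\neg\langle l\rangle\top$, there is $v'\in R_l(y)$. Then $v'\in R_{rl}(v)$, and $v$ is $k$-stable, so $v'\equiv_kv$. By Lemma~\ref{lem:copy}, $v'$ copies the move from $v$ to $y'$: there is $y_1\in R_r(v')$ with $y_1\equiv_{k-1}y'$. Now $y_1\in R_{lr}(y)$, and $y\in R_r(v)$ is $k$-stable, so $y_1\equiv_ky$. Hence $y\equiv_{k-1}y'$.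
\end{proof}

The same device proves commutation: walk from $y$ back to a copy of $v$, replay there the path that led to $y'$, and use stability to compare the result with $y$ (Figure~\ref{fig:square}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (v) at (0,0) {$v$}; \node (b) at (1.6,0) {$b$}; \node (y) at (3.2,0) {$y$};
\node (z) at (4.8,0) {$z$}; \node (w) at (6.4,0) {$v'$}; \node (aa) at (8,0) {$a'$};
\node (y1) at (9.6,0) {$y_1$}; \node (a) at (0,-1.4) {$a$};
\node (yp) at (1.6,-1.4) {$y'$}; \node (y2) at (4.8,-1.4) {$y_2$};
\draw[->] (v) -- node[below] {$r$} (b); \draw[->] (b) -- node[below] {$u$} (y);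
\draw[->] (y) -- node[below] {$l$} (z); \draw[->] (z) -- node[below] {$d$} (w);
\draw[->] (w) -- node[below] {$u$} (aa); \draw[->] (aa) -- node[below] {$r$} (y1);
\draw[->] (v) -- node[left] {$u$} (a); \draw[->] (a) -- node[below] {$r$} (yp);
\draw[->] (z) -- node[right] {$r$} (y2);
\draw[dashed] (v) to[bend left=25] node[above] {$k$} (w);
\draw[dashed] (z) to[bend left=60] node[above] {$k$} (aa);
\draw[dashed] (y) -- node[below left] {$k$} (y2);
\draw[dashed] (y2) to[out=0,in=-120] node[above] {$k-1$} (y1);
\draw[dashed] (yp) to[out=-25,in=-80] node[below] {$k-2$} (y1);
\end{tikzpicture}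
\caption{Why the endpoint $y$ of a path $ru$ from a clean point $v$ has the same $(k-2)$-type as the endpoint $y'$ of a path $ur$. Solid arrows are moves in the indicated direction. A dashed line marked $m$ joins points of equal $m$-type. The lines marked $k$ join the ends of the paths $ruld$, $du$ and $lr$, which are closed in a grid; the other two come from copying moves between points of equal type.}
\label{fig:square}
\end{figure}

\begin{lemma}\label{lem:square}
If $v$ is clean, $y\in R_{ru}(v)$ and $y'\in R_{ur}(v)$, then $y\equiv_{k-2}y'$.
\end{lemma}

\begin{proof}
Let $a\in R_u(v)$ with $y'\in R_r(a)$. Since $v$ fails the last two disjuncts of $\mathsf{Str}$, there are $z\in R_l(y)$ and $v'\in R_d(z)$. Then $v'\in R_{ruld}(v)$, so $v'\equiv_kv$ by the stability of $v$. Lemma~\ref{lem:copy} with $m=k-1$ gives $a'\in R_u(v')$ with $a'\equiv_{k-1}a$, and with $m=k-2\ge\mu$ it gives $y_1\in R_r(a')$ with $y_1\equiv_{k-2}y'$. Since $a'\in R_{du}(z)$ and $z\in R_{rul}(v)$ is $k$-stable, $a'\equiv_kz$. Lemma~\ref{lem:copy} with $m=k-1$ gives $y_2\in R_r(z)$ with $y_2\equiv_{k-1}y_1$. Since $y_2\in R_{lr}(y)$ and $y\in R_{ru}(v)$ is $k$-stable, $y_2\equiv_ky$. Altogether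 $y\equiv_ky_2\equiv_{k-1}y_1\equiv_{k-2}y'$.
\end{proof}

\begin{proposition}[Detection]\label{prop:detect}
Let $N\ge1$, suppose that there is no $N$-maximal patch, and let $k=\mu+N+1$. Then
\[
\lambda_O\to\mathrm{Reach}_N\big[\mathrm{Fault}[\beta_k]\big]\ \in K .
\]
\end{proposition}

\begin{proof}
Suppose that the formula is false at a point $o$ of some frame. Then $o$ has tile $O$, and all points of $R_{r^iu^j}(o)$ with $i,j\le N$ are clean. We build an $N$-maximal patch from points $v_{i,j}\in R_{r^iu^j}(o)$; these are labeled and clean, and $\tau_{i,j}$ denotes the tile of $v_{i,j}$. We walk right along the bottom row and then up along every column. In higher rows $v_{i+1,j}$ need not be an $r$-successor of $v_{i,j}$; the invariant below says that it looks like one.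

\emph{The bottom row.} Let $v_{0,0}=o$. As long as $i<N$ and $\tau_{i,0}\in\mathcal T_r$, choose $v_{i+1,0}\in R_r(v_{i,0})$, which exists because $v_{i,0}\not\models\mathsf{Str}$. Let $w\le N$ be the last index reached.

\emph{The invariant.} For a row $v_{0,j},\dots,v_{w,j}$ with $j\le N$, let $(I_j)$ be the statement:
\begin{itemize}
\item $\tau_{i,j}\in\mathcal T_r$ for $i<w$, and $\tau_{w,j}\notin\mathcal T_r$ if $w<N$;
\item for $i<w$, every $y\in R_r(v_{i,j})$ satisfies $y\equiv_{k-1-j}v_{i+1,j}$.
\end{itemize}
$(I_0)$ holds by construction and Lemma~\ref{lem:right}.

\emph{$(I_j)$ implies that row $j$ respects $C_r$.} Let $i<w$. Since $\tau_{i,j}\in\mathcal T_r$ and $v_{i,j}\not\models\mathsf{Str}$, there is $y\in R_r(v_{i,j})$, and the pair of $\tau_{i,j}$ and the tile of $y$ is in $C_r$. As $k-1-j=\mu+N-j\ge\mu$, the point $y$ has the label of $v_{i+1,j}$. So $(\tau_{i,j},\tau_{i+1,j})\in C_r$.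

\emph{The next row.} Assume $(I_j)$. By \eqref{eq:borders}, either all or none of the tiles of row $j$ are in $\mathcal T_u$. If $j=N$ or none of them is, stop and put $h=j$. Otherwise $j<N$, and since $v_{i,j}\not\models\mathsf{Str}$ we can choose $v_{i,j+1}\in R_u(v_{i,j})$ for all $i\le w$, and $(\tau_{i,j},\tau_{i,j+1})\in C_u$. By \eqref{eq:borders} the first item of $(I_{j+1})$ follows from that of $(I_j)$. For the second item let $i<w$ and $y\in R_r(v_{i,j+1})$, so that $y\in R_{ur}(v_{i,j})$. Take $y_0\in R_r(v_{i,j})$; by $(I_j)$, $y_0\equiv_{k-1-j}v_{i+1,j}$. Lemma~\ref{lem:copy} with $m=k-2-j\ge\mu$ lets $y_0$ copy the move from $v_{i+1,j}$ to $v_{i+1,j+1}$: there is $y_1\in R_u(y_0)$ with $y_1\equiv_{k-2-j}v_{i+1,j+1}$. Now $y_1\in R_{ru}(v_{i,j})$, so $y_1\equiv_{k-2}y$ by Lemma~\ref{lem:square}. Hence $y\equiv_{k-1-(j+1)}v_{i+1,j+1}$, and $(I_{j+1})$ holds.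

The construction stops at some $h\le N$. The map $(i,j)\mapsto\tau_{i,j}$ on $[0,w]\times[0,h]$ is a patch. It is closed on the right if $w<N$, by the invariants, and closed at the top if $h<N$, by the stopping rule. So it is $N$-maximal, a contradiction.
\end{proof}

The invariant loses one level of depth per row and must still see labels in row $N$. This is the source of the value $k=\mu+N+1$, and the reason why no fixed ground formula can take the place of $\mathsf{Diff}$ in this argument.

\section{The unifier}\label{sec:unifier}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $\phi_e(e)=0$. By Lemma~\ref{lem:patch}(b) there is $N\ge1$ without $N$-maximal patches. Let $k=\mu+N+1$, take $\xi_1,\xi_2,\xi_3$ from Corollary~\ref{cor:diff}, and let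
\[
F=\mathrm{Fault}[\mathsf{Diff}(\xi_1,\xi_2,\xi_3)].
\]
Substitute $\xi_i$ for $x_i$ and $\mathrm{Reach}_N[F]$ for $p$. By monotonicity, $\mathrm{Fault}[\beta_k]\to F$ and $\mathrm{Reach}_N[\mathrm{Fault}[\beta_k]]\to\mathrm{Reach}_N[F]$ are in $K$. With Proposition~\ref{prop:detect} this gives $\lambda_O\to\mathrm{Reach}_N[F]\in K$, which is the first conjunct of the instance of $\psi_e$. The second conjunct is \eqref{eq:reach} for $\varphi=F$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{One variable}\label{sec:one}

A single variable $x$ must now carry both the signal and the certificate. Two observations make this possible. First, the two tasks arise at different points: where instability is certified the fault formula holds, and the signal is not needed; so $x$ can carry the certificate at unstable points and the signal at stable ones. Second, one bit cannot always change along a chosen $\mathcal R$-edge from every point, as a directed triangle shows, but it can change within boundedly many edges. Let the bit say whether the color increases along the chosen edge; with six colors, it cannot increase or decrease six times in a row.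

Let $\langle\mathcal R\rangle^{\le6}\varphi=\bigvee_{0\le i\le6}\langle\mathcal R\rangle^i\varphi$, and put
\[
\mathsf{Diff}'(x)=\langle\mathcal R\rangle^{\le6}x\wedge\langle\mathcal R\rangle^{\le6}\neg x,\qquad F(x)=\mathrm{Fault}[\mathsf{Diff}'(x)],
\]
\[
\psi'_e(x)=\big(\lambda_O\to x\vee F(x)\big)\wedge\Big(x\to F(x)\vee\langle r\rangle\big(x\vee F(x)\big)\vee\langle u\rangle\big(x\vee F(x)\big)\Big).
\]
The formula $\mathsf{Diff}'(x)$ says that $x$ is not constant on the set of points reachable in at most six $\mathcal R$-steps, and $x\vee F(x)$ plays the role of $p$.

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]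
The map $e\mapsto\psi'_e$ is computable.

\emph{Let $\phi_e(e)=1$}, and let $\mathfrak F$ be the frame of Lemma~\ref{lem:frame}. By (c) of that lemma, the only point reachable from $y$ by $\mathcal R$-steps is $y$, so $\mathsf{Diff}'(x)$ is false everywhere under every valuation; by (d), $F(x)$ is false at all grid points. If $\psi'_e$ is true everywhere, then $x$ is true at $g_{0,0}$, and every grid point satisfying $x$ has an $R_r$- or $R_u$-successor, again a grid point, satisfying $x$. A grid point $g_{i,j}\models x$ with $i+j$ maximal contradicts (b). So $\psi_e'$ is not globally satisfiable on $\mathfrak F$.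

\emph{Let $\phi_e(e)=0$.} Take $N$ and $k$ as in Section~\ref{sec:unifier}, and let $\gamma$ be the coloring with colors in $\{0,\dots,5\}$ given by Lemma~\ref{lem:six} for $\gamma_0=\mathrm{tp}_k$, so that $\beta_k\to\beta_\gamma\in K$. In every frame let $U$ be the set of $\gamma$-unstable points, and for $y\in U$ let $s(y)$ be the least color different from $\gamma(y)$ that occurs in $\mathcal R(y)$. Let
\[
P=\mathrm{Reach}_N\big[\mathrm{Fault}[\beta_\gamma]\big].
\]
By Proposition~\ref{prop:detect} and monotonicity, $\lambda_O\to P\in K$.

A chain of chosen edges may leave $U$, and outside $U$ the value of $x$ is dictated by the signal. The points at which this can happen need their own rule. An \emph{exit} of $y$ is a point $z\in\mathcal R(y)\setminus U$ with $\gamma(z)\ne\gamma(y)$; let $Y\subseteq U$ be the set of points that have an exit. We define a truth value $\xi$ at each point $y$: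
\begin{itemize}
\item if $y\notin U$, then $\xi$ has the value of $P$;
\item if $y\in Y$, then $\xi$ is false if some exit of $y$ satisfies $P$, and true otherwise;
\item if $y\in U\setminus Y$, then $\xi$ is true if and only if $s(y)>\gamma(y)$.
\end{itemize}
This value is determined by the values at $y$ of the ground formulas $\beta_\gamma$, $P$, $[\gamma=c]$, $\langle\mathcal R\rangle[\gamma=c]$, $\langle\mathcal R\rangle(\neg\beta_\gamma\wedge[\gamma=c])$ and $\langle\mathcal R\rangle(\neg\beta_\gamma\wedge[\gamma=c]\wedge P)$ for $0\le c\le5$, all of which are defined without reference to $\xi$. So $\xi$ is given by a ground formula, which we also call $\xi$.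

\emph{Claim: every $y_0\in U$ satisfies $\mathsf{Diff}'(\xi)$.} Given $y_i\in U\setminus Y$, choose $y_{i+1}\in\mathcal R(y_i)$ with $\gamma(y_{i+1})=s(y_i)$. Its color differs from that of $y_i$ and it is not an exit, so $y_{i+1}\in U$. Continue as long as $y_i\in U\setminus Y$ and $i\le5$.

Suppose first that $y_i\in Y$ for some $i\le5$. If an exit $z$ of $y_i$ satisfies $P$, then $\xi$ is true at $z$ and false at $y_i$. Otherwise $\xi$ is true at $y_i$ and false at any exit $z$, and there is one. The points $y_i$ and $z$ are reached from $y_0$ in $i$ and $i+1\le6$ steps, so $y_0\models\mathsf{Diff}'(\xi)$.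

Otherwise $y_0,\dots,y_5\in U\setminus Y$, and $y_6$ is defined. If $\xi$ were true at all of $y_0,\dots,y_5$, then $\gamma(y_0)<\gamma(y_1)<\dots<\gamma(y_6)$; if it were false at all of them, then $\gamma(y_0)>\dots>\gamma(y_6)$, since $s(y_i)\ne\gamma(y_i)$. Either chain needs seven colors. So $\xi$ is not constant on $y_0,\dots,y_5$, and the claim is proved.

The claim says $\beta_\gamma\to\mathsf{Diff}'(\xi)\in K$. Therefore $\mathrm{Fault}[\beta_\gamma]\to F(\xi)\in K$, and every point of $U$ satisfies $F(\xi)$. It follows that
\begin{equation}\label{eq:signal}
P\to\xi\vee F(\xi)\ \in K,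
\end{equation}
because a point satisfying $P$ satisfies $\xi$ if it is outside $U$ and $F(\xi)$ if it is in $U$. The first conjunct of $\psi'_e(\xi)$ is in $K$ by $\lambda_O\to P\in K$ and \eqref{eq:signal}. For the second, let $y\models\xi$. If $y\in U$, then $y\models F(\xi)$. If $y\notin U$, then $y\models P$, and by \eqref{eq:reach} either $y\models\mathrm{Fault}[\beta_\gamma]$, hence $y\models F(\xi)$, or an $R_r$- or $R_u$-successor of $y$ satisfies $P$, hence $\xi\vee F(\xi)$ by \eqref{eq:signal}. So $\psi'_e(\xi)\in K$.
\end{proof}

\section{Other logics, completeness and admissible rules}\label{sec:cons}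

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $K\subseteq L\subseteq\mathrm{Log}_5$ and
\[
S=\{e:\psi'_e\text{ has an }L\text{-unifier}\}.
\]
If $e\in A_0$, a $K$-unifier of $\psi'_e$ is an $L$-unifier, since $K\subseteq L$. If $e\in A_1$ and $\psi'_e(\varphi)\in L\subseteq\mathrm{Log}_5$, then $\psi'_e(\varphi)$ is valid on the finite frame $\mathfrak F$ of out-degree at most $5$, so $\psi'_e$ is globally satisfiable on $\mathfrak F$ by Lemma~\ref{lem:subst}(c), contrary to part (a). Thus $A_0\subseteq S$ and $A_1\cap S=\emptyset$, so $S$ is not computable, and one-variable $L$-unification is undecidable. For $n\ge5$, a formula valid on all frames of out-degree at most $n$ is valid on all finite frames of out-degree at most $5$, so the logic of these frames lies between $K$ and $\mathrm{Log}_5$.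
\end{proof}

No closure property of $L$ was used.

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $L$ be r.e. Enumerating $L$ and all substitutions shows that the set of $L$-unifiable formulas, the set of $L$-unifiable one-variable formulas, and the set $S$ above are r.e. The map $e\mapsto\psi'_e$ reduces $S$ to each of the first two sets. It remains to reduce an arbitrary r.e.\ set $X$ to $S$, and for this we use only that $S$ is r.e., $A_0\subseteq S$ and $A_1\cap S=\emptyset$.

Given $n$ and $y$, enumerate $X$ and $S$ in alternation, waiting for $n$ in $X$ and for $y$ in $S$. Output $0$ if $n$ appears first and $1$ if $y$ appears first; if neither appears, the procedure does not halt. By the s-m-n theorem (an index of a computable procedure with one argument fixed is computable from that argument) there is a total computable $g$ such that $\phi_{g(n)}(y)$ is the result of this procedure. Let $m=g(n)$. If $n\in X$ and $m\notin S$, then $\phi_m(m)=0$, so $m\in A_0\subseteq S$, a contradiction. If $n\notin X$ and $m\in S$, then $\phi_m(m)=1$, so $m\in A_1\cap S$, a contradiction. Hence $n\in X\Leftrightarrow g(n)\in S$.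
\end{proof}

The completeness of $S$ can also be obtained by showing that $S$ is creative and applying Myhill's theorem \cite{Myhill}; see \cite[Ch.~7 and 11]{Rogers}.

\begin{proof}[Proof of Theorem~\ref{thm:more}(d)]
A rule $\psi/\theta$ is not admissible if and only if some substitution sends $\psi$ into $K$ and $\theta$ outside $K$. Since $K$ is decidable, this condition is r.e., so admissibility is $\Pi^0_1$. Since $\bot\notin K$, the rule $\psi/\bot$ is admissible if and only if $\psi$ is not $K$-unifiable. So $\psi\mapsto\psi/\bot$ reduces the set of non-unifiable formulas, which is $\Pi^0_1$-complete by (c), to the set of admissible rules.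

Suppose that $g$ is a total computable function such that every unifiable $\psi$ has a unifier whose components have depth at most $g(\psi)$. By Lemma~\ref{lem:subst}(b) such a $\psi$ has a ground unifier of depth at most $k=g(\psi)$, and by Lemmas~\ref{lem:types}(c) and~\ref{lem:subst}(a) it has one whose components are disjunctions of formulas $\chi^k_\sigma$, $\sigma\in\mathrm{Tp}_k$. Up to order and repetition of disjuncts there are finitely many such tuples, and they can be listed from $\psi$. Testing each of them with a decision procedure for $K$ would decide unifiability, contrary to Theorem~\ref{thm:main}.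
\end{proof}

\begin{thebibliography}{9}

\bibitem{Myhill}
J.~Myhill, \emph{Creative sets}, 1955.

\bibitem{Rogers}
Rogers, \emph{Theory of Recursive Functions and Effective Computability}.

\bibitem{UML}
\emph{Unification in modal logic},
\texttt{http://icla2019.cse.iitd.ac.in/slides/3rd\%20March-19/\allowbreak 1-Philippe\_Balbiani.pdf}

\end{thebibliography}
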